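\title{A simplicial model for the higher complements of hyperplane arrangements}

\begin{abstract}
The chambers of a real hyperplane arrangement $\mathcal A$ span a contractible simplicial set $E_{\mathcal A}$, which is filtered by the number of times a sequence of chambers crosses each hyperplane. Fiedorowicz conjectured that, for the reflection arrangement of a finite Coxeter group, the $k$-th stage of this filtration has the homotopy type of the $k$-th higher complement $(V\otimes\mathbb R^k)\setminus\bigcup_\alpha (H_\alpha\otimes\mathbb R^k)$. We prove this for every finite central arrangement, with no Coxeter hypothesis. Both spaces are compared with one poset, whose principal down-sets cut the simplicial set into cones and the complement into contractible open sets. The argument extends to locally finite affine arrangements on open convex sets; it is equivariant and compatible with the filtrations, and for a nonempty finite central arrangement the integer $k$ is determined by the homotopy type.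
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Arrangements and their higher complements}
Let $V$ be a finite-dimensional real vector space. A \emph{central hyperplane arrangement} $\mathcal A$ in $V$ is a finite family $(H_\alpha)_{\alpha\in\mathcal A}$ of hyperplanes through the origin. Its \emph{chambers} are the path components of $V\setminus\bigcup_\alpha H_\alpha$. For an integer $k\ge1$, the \emph{$k$-th higher complement} is
\[
\mathcal M_k(\mathcal A)=(V\otimes\mathbb R^k)\setminus\bigcup_{\alpha\in\mathcal A}(H_\alpha\otimes\mathbb R^k).
\]
Thus $\mathcal M_1(\mathcal A)$ is the union of the chambers, and $\mathcal M_2(\mathcal A)$ is the complement of the complexified arrangement. For each $\alpha$ fix a linear form $a_\alpha$ with kernel $H_\alpha$. We write a point of $V\otimes\mathbb R^k=V^k$ as $x=(x_0,\dots,x_{k-1})$. Then $H_\alpha\otimes\mathbb R^k=H_\alpha^k$ has codimension $k$, and $x$ lies in $\mathcal M_k(\mathcal A)$ if and only if for each $\alpha$ some $a_\alpha(x_j)$ is nonzero.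

The sign of $a_\alpha$ is constant on a chamber $C$; we denote it by $\sigma_\alpha(C)\in\{+1,-1\}$. The points with a prescribed nowhere-zero sign vector form an intersection of open half-spaces, which is convex and hence path connected if nonempty. So the chambers are exactly the nonempty sets of this kind: \emph{a chamber is convex and is determined by its signs}. The set $S(C,C')$ of those $\alpha$ for which $H_\alpha$ separates the chambers $C$ and $C'$ is the set of $\alpha$ with $\sigma_\alpha(C)\ne\sigma_\alpha(C')$.

\subsection*{A filtered simplicial set}
Let $E_{\mathcal A}$ be the simplicial set whose $d$-simplices are the tuples $c=(C_0,\dots,C_d)$ of chambers; face maps delete an entry and degeneracy maps repeat an entry. For $\alpha\in\mathcal A$ let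
\[
n_\alpha(c)=\#\{\,i\in\{1,\dots,d\}:\alpha\in S(C_{i-1},C_i)\,\}.
\]
This is the number of sign changes in the sequence $\sigma_\alpha(C_0),\dots,\sigma_\alpha(C_d)$, so it counts how often the walk $C_0,\dots,C_d$ crosses $H_\alpha$. It does not increase when an entry is deleted or repeated. Hence, for $k\ge1$, the tuples $c$ with $n_\alpha(c)<k$ for all $\alpha$ form a simplicial subset $E^{(k)}_{\mathcal A}$. These subsets increase with $k$ and exhaust $E_{\mathcal A}$, because $n_\alpha(c)\le d$ for a $d$-simplex $c$. The space $|E_{\mathcal A}|$ is contractible (Remark~\ref{rem:cone}).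

\subsection*{The conjecture}
Several simple cases suggest a comparison of $|E^{(k)}_{\mathcal A}|$ with $\mathcal M_k(\mathcal A)$. For $k=1$, a tuple that crosses no hyperplane is constant, so $|E^{(1)}_{\mathcal A}|$ is the discrete set of chambers; and $\mathcal M_1(\mathcal A)$ is the disjoint union of the chambers, each of them convex. At the other end, the stages $|E^{(k)}_{\mathcal A}|$ exhaust a contractible space, and $\mathcal M_k(\mathcal A)$ is $(k-2)$-connected (Lemma~\ref{lem:connected}). For a single hyperplane both spaces have the homotopy type of $S^{k-1}$; this case is the subject of Section~\ref{sec:one}.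

A richer case is the braid arrangement, formed by the hyperplanes $t_i=t_j$ $(i<j)$ in $\mathbb R^n$. Here $V\otimes\mathbb R^k=(\mathbb R^k)^n$, and $\mathcal M_k$ is the space of ordered $n$-tuples of distinct points of $\mathbb R^k$. The chambers are the linear orders on $\{1,\dots,n\}$, and $E^{(k)}$ consists of the sequences of linear orders in which each pair $i,j$ changes its relative position fewer than $k$ times. For this arrangement the equivalence $|E^{(k)}|\simeq\mathcal M_k$ is known for all $k\ge1$, by work of Smith, Kashiwabara and Berger.

The braid arrangement is the reflection arrangement of the symmetric group $\mathfrak S_n$. In general, let $V$ be euclidean and let $s_\alpha$ be the orthogonal reflection in $H_\alpha$. The arrangement is a \emph{Coxeter arrangement} if the family $(H_\alpha)$ is stable under every $s_\beta$, $\beta\in\mathcal A$; one writes $\mathcal A=\mathcal A_W$ with $W=\langle s_\alpha:\alpha\in\mathcal A\rangle\subset O(V)$. By results of Coxeter and Tits, essential Coxeter arrangements (those with $\bigcap_\alpha H_\alpha=0$) correspond one-to-one to finite Coxeter groups $W$, and $W$ acts simply transitively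 on the chambers of $\mathcal A_W$. The choice of a chamber then identifies the set of chambers with $W$, so that $E_{\mathcal A_W}$ is the simplicial set $EW$ of tuples of elements of $W$, and $E_{\mathcal A_W}/W=BW$. The following conjecture is taken from \cite{HC}.

\begin{quote}
\textbf{Conjecture (Fiedorowicz).} \emph{For any finite Coxeter group $W$ and every $k\ge1$, the spaces $|E^{(k)}_{\mathcal A_W}|$ and $\mathcal M_k(\mathcal A_W)$ are homotopy equivalent.}
\end{quote}

We prove the conjecture. The reflections play no role in the proof.

\begin{theorem}\label{thm:main}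
Let $\mathcal A$ be a finite central hyperplane arrangement in a finite-dimensional real vector space $V$. Then $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A)$ for all $k\ge1$. In particular, Fiedorowicz' conjecture holds for all finite Coxeter groups.
\end{theorem}

We do not write down a map between the two spaces. Instead we attach to a simplex of $E^{(k)}_{\mathcal A}$ and to a point of $\mathcal M_k(\mathcal A)$ the same kind of data, namely an integer in $\{0,\dots,k-1\}$ for each hyperplane together with a chamber. These data form a poset $P$ (Section~\ref{sec:poset}). The part of $E^{(k)}_{\mathcal A}$ below an element of $P$ is a cone (Section~\ref{sec:simplicial}), and the part of $\mathcal M_k(\mathcal A)$ below it is a contractible open set (Section~\ref{sec:geometric}). Theorems of Quillen and McCord, recalled in Section~\ref{sec:tools}, then identify both spaces with the nerve of $P$. Theorem~\ref{thm:general} collects stronger versions for affine and infinite arrangements, group actions, the inclusions from $k$ to $k+1$, and sharpness in $k$; it is proved in Sections~\ref{sec:affine}--\ref{sec:sharp}.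

\section{One hyperplane}\label{sec:one}

Let $V=\mathbb R$, let $\mathcal A$ consist of $H=\{0\}$, and let $a(t)=t$. There are two chambers, $+$ and $-$, and $\mathcal M_k=\mathbb R^k\setminus\{0\}\simeq S^{k-1}$. A nondegenerate simplex of $E_{\mathcal A}$ is an alternating sequence of signs, and an alternating sequence of dimension $d$ has $d$ sign changes. So $E^{(k)}$ has two nondegenerate simplices in each dimension $0,\dots,k-1$ and no others.

Take $k=2$. Then $|E^{(2)}|$ is a circle with vertices $(+),(-)$ and edges $(-,+),(+,-)$. Label each simplex by the pair (number of sign changes, last sign):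
\[
(+)\mapsto(0,+),\qquad(-)\mapsto(0,-),\qquad(-,+)\mapsto(1,+),\qquad(+,-)\mapsto(1,-).
\]
Label a point $(x_0,x_1)$ of the punctured plane $\mathcal M_2$ by the pair (index of the first nonzero coordinate, sign of that coordinate). The open half-planes $\pm x_0>0$ receive the labels $(0,\pm)$, and the open rays $x_0=0$, $\pm x_1>0$ receive the labels $(1,\pm)$. Order the four labels by declaring $(0,\pm)<(1,\pm)$ for all choices of signs; see Figure~\ref{fig:one}. A label can only decrease when a simplex is replaced by a face, or when a point is perturbed slightly.

\begin{figure}[ht]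
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\fill (-1,0) circle (1.5pt) node[left] {$(0,-)$};
\fill (1,0) circle (1.5pt) node[right] {$(0,+)$};
\draw[->,shorten >=3pt] (-1,0) to[bend left=70] node[above] {$(1,+)$} (1,0);
\draw[->,shorten >=3pt] (1,0) to[bend left=70] node[below] {$(1,-)$} (-1,0);
\node (a) at (3.6,-0.8) {$(0,-)$};
\node (b) at (5.2,-0.8) {$(0,+)$};
\node (c) at (3.6,0.8) {$(1,-)$};
\node (d) at (5.2,0.8) {$(1,+)$};
\draw (a)--(c) (a)--(d) (b)--(c) (b)--(d);
\draw[thick] (8.2,0.07)--(8.2,1.2) node[right] {$(1,+)$};
\draw[thick] (8.2,-0.07)--(8.2,-1.2) node[right] {$(1,-)$};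
\draw (8.2,0) circle (2pt);
\node at (7.2,0) {$(0,-)$};
\node at (9.2,0) {$(0,+)$};
\end{tikzpicture}
\caption{The arrangement $\{0\}$ in $\mathbb R$ for $k=2$. Left: the circle $|E^{(2)}|$, each simplex labeled by its number of sign changes and its last sign. Middle: the Hasse diagram of the poset of labels. Right: the punctured plane $\mathcal M_2$, with $x_0$ horizontal, each stratum labeled by the index and sign of the first nonzero coordinate.}\label{fig:one}
\end{figure}

Consider what lies below a label $p$. For $p=(0,+)$ we find the vertex $(+)$ on one side and the half-plane $x_0>0$ on the other. For $p=(1,+)$ we find the closed edge $(-,+)$, a cone with apex $(+)$, and the slit plane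
\[
U=\mathbb R^2\setminus\{x_0=0,\ x_1\le0\}.
\]
All these pieces are contractible, and they fit together in the same way on both sides: the two closed edges meet in the two vertices, and the two slit planes meet in the two half-planes. This is why both spaces have the homotopy type of the nerve of the poset, which is a $4$-cycle.

The way in which $U$ contracts is the model for the general case. We want to move every point to $(1,1)$. The straight segment from $(-1,-1)$ to $(1,1)$ passes through the origin, which is not in $U$. Moving the coordinate $x_0$ to $1$ first also fails, since $(-1,-1)$ is carried through the point $(0,-1)$ of the slit. Moving $x_1$ to $1$ first works: a point with $x_0\ne0$ keeps $x_0\neq0$, and a point with $x_0=0$ has $x_1>0$ and keeps it. Then $x_0$ can be moved freely along the line $x_1=1$. So the coordinates must be moved one at a time, the last one first.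

For general $k$ the labels are the pairs $(i,\pm)$ with $0\le i\le k-1$, and $(i,s)<(j,s')$ if and only if $i<j$. A chain picks at most one of the two labels on each level, so the nerve is the boundary of the $k$-dimensional cross-polytope, a sphere $S^{k-1}$.

With several hyperplanes, each of them provides a label, so one looks at the product of these posets. The arrangement of three lines through the origin in $\mathbb R^2$, with $k=2$, shows which part of the product to keep. It has six chambers but eight sign vectors. If $s$ is a sign vector that no chamber realizes, then nothing on either side lies below the label with all levels $0$ and signs $s$, and the empty set is not contractible. So the signs must be those of a chamber. On the levels, however, no restriction should be imposed. The point $x_0$ lies on none, one or all three of the lines, so no point of $\mathcal M_2$ has level $1$ at exactly two lines; yet an edge $(C,C')$ between chambers separated by exactly two lines crosses exactly two lines once. The poset of labels that occur in $\mathcal M_2$ is therefore too small to receive the labels of simplices.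

\section{Tools from homotopy theory}\label{sec:tools}

A continuous map is a \emph{weak equivalence} if it induces a bijection on path components and isomorphisms on all homotopy groups at all base points. A simplicial map is a weak equivalence if its geometric realization is one. The nerve $N\mathcal X$ of a small category $\mathcal X$ is the simplicial set whose $r$-simplices are the strings $X_0\to\dots\to X_r$ of $r$ composable morphisms. A poset is a category with one morphism $q\to q'$ whenever $q\le q'$, and we put $Q_{\le q}=\{q'\in Q:q'\le q\}$. Let $[d]=\{0<\dots<d\}$. A monotone map $\theta:[m]\to[d]$ acts on a simplicial set $X$ by an operator $\theta^*:X_d\to X_m$; in $E_{\mathcal A}$ it is $\theta^*(C_0,\dots,C_d)=(C_{\theta(0)},\dots,C_{\theta(m)})$.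

The \emph{category of simplices} $\Delta/X$ has as objects the pairs $([d],c)$ with $c\in X_d$, and as morphisms $([m],c')\to([d],c)$ the monotone maps $\theta:[m]\to[d]$ with $\theta^*c=c'$. The \emph{last-vertex map} $\lambda_X:N(\Delta/X)\to X$ sends a string $([d_0],c_0)\to\dots\to([d_r],c_r)$ to $\psi^*c_r$, where $\psi:[r]\to[d_r]$ sends $i$ to the image of $d_i$ under the composite $[d_i]\to[d_r]$.

A poset $Q$, finite or not, is regarded as a space whose open sets are the \emph{down-sets}, the subsets $U$ with $Q_{\le q}\subseteq U$ for all $q\in U$. We use the following results.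

\begin{description}
\item[(Q)] \emph{Quillen's Theorem A} \cite{Quillen}, for a functor $\Phi:\mathcal X\to Q$ to a poset. If for each $q\in Q$ the full subcategory of $\mathcal X$ on the objects $X$ with $\Phi(X)\le q$ has contractible nerve, then $N\Phi$ is a weak equivalence.
\item[(S)] The last-vertex map $\lambda_X$ is a weak equivalence, natural in $X$; see for example \cite[Theorem~18.9.3]{Hirschhorn}.
\item[(M1)] (McCord \cite{McCord}.) The map $\tau_Q:|NQ|\to Q$ that sends the interior of the simplex $q_0<\dots<q_m$ to $q_0$ is a weak equivalence.
\item[(M2)] (McCord \cite{McCord}.) Let $f:X\to B$ be continuous, and let $\mathcal U$ be an open cover of $B$ such that every point of $U\cap U'$, for $U,U'\in\mathcal U$, lies in some $U''\in\mathcal U$ with $U''\subseteq U\cap U'$. If $f^{-1}(U)\to U$ is a weak equivalence for each $U\in\mathcal U$, then $f$ is a weak equivalence.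
\item[(W)] If $X$ has the homotopy type of a CW complex, then a weak equivalence $Y\to Z$ of arbitrary spaces induces a bijection $[X,Y]\to[X,Z]$ of sets of homotopy classes. In particular a weak equivalence between spaces of CW type is a homotopy equivalence (Whitehead's theorem).
\end{description}

We use (M2) in a form parallel to (Q).

\begin{lemma}\label{lem:mccord}
Let $X$ be a space, $Q$ a poset and $f:X\to Q$ a function.
\begin{enumerate}
\item[(a)] The function $f$ is continuous if and only if every $x\in X$ has a neighborhood on which $f(x')\le f(x)$.
\item[(b)] If $f$ is continuous and $f^{-1}(Q_{\le q})$ is contractible for each $q\in Q$, then $f$ is a weak equivalence.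
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $f$ is continuous, $f^{-1}(Q_{\le f(x)})$ is such a neighborhood. Conversely, if $U$ is a down-set and $f(x)\in U$, then such a neighborhood of $x$ is mapped into $Q_{\le f(x)}\subseteq U$.

(b) The sets $Q_{\le q}$ form an open cover as in (M2), since a point $r$ of $Q_{\le q}\cap Q_{\le q'}$ lies in $Q_{\le r}\subseteq Q_{\le q}\cap Q_{\le q'}$. The space $Q_{\le q}$ is contractible. Indeed, define $F:Q_{\le q}\times[0,1]\to Q_{\le q}$ by $F(r,t)=r$ for $t<1$ and $F(r,1)=q$. The only open subset of $Q_{\le q}$ that contains $q$ is the whole space, and for any other open subset $U$ the preimage $F^{-1}(U)=U\times[0,1)$ is open. So $f^{-1}(Q_{\le q})\to Q_{\le q}$ is a map between contractible spaces, hence a weak equivalence, and (M2) applies.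
\end{proof}

\section{The poset of levels and chambers}\label{sec:poset}

Fix a finite central arrangement $\mathcal A$ and $k\ge1$. We abbreviate $E^{(k)}=E^{(k)}_{\mathcal A}$ and $\mathcal M_k=\mathcal M_k(\mathcal A)$. Following Section~\ref{sec:one}, let $P=P^{(k)}$ be the set of pairs $(\mu,C)$, where $\mu:\mathcal A\to\{0,\dots,k-1\}$ is an arbitrary function, whose values we call \emph{levels}, and $C$ is a chamber. Put $(\mu,C)\le(\nu,D)$ if for every $\alpha\in\mathcal A$
\begin{equation}\label{eq:order}
\mu_\alpha<\nu_\alpha\qquad\text{or}\qquad\bigl(\mu_\alpha=\nu_\alpha\ \text{ and }\ \sigma_\alpha(C)=\sigma_\alpha(D)\bigr).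
\end{equation}
Condition \eqref{eq:order} says that $(\mu_\alpha,\sigma_\alpha(C))\le(\nu_\alpha,\sigma_\alpha(D))$ in the poset of labels of one hyperplane, so the relation is reflexive and transitive. If $(\mu,C)\le(\nu,D)\le(\mu,C)$, then $\mu=\nu$ and $C$ and $D$ have the same signs, so $C=D$. Thus $P$ is a poset. The order does not depend on the choice of the forms $a_\alpha$, because $\sigma_\alpha(C)=\sigma_\alpha(D)$ means $\alpha\notin S(C,D)$.

\section{The simplicial side}\label{sec:simplicial}

For a simplex $c=(C_0,\dots,C_d)$ of $E^{(k)}$ put
\[
\Phi(c)=\bigl((n_\alpha(c))_{\alpha\in\mathcal A},\,C_d\bigr)\in P .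
\]
The function $\Phi$ is defined on simplices, not on points, so the natural source is a category whose objects are simplices. Nondegenerate simplices do not suffice, because a nondegenerate simplex such as $(C,C',C)$ has the degenerate face $(C,C)$. The category $\Delta/E^{(k)}$ of all simplices avoids this difficulty, and by (S) it has the right homotopy type.

\begin{lemma}\label{lem:monotone}
Let $c=(C_0,\dots,C_d)$ be a simplex of $E^{(k)}$ and let $\theta:[m]\to[d]$ be monotone. Then $\Phi(\theta^*c)\le\Phi(c)$. Hence $\Phi$ is a functor $\Delta/E^{(k)}\to P$.
\end{lemma}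

\begin{proof}
Fix $\alpha$. The tuple $\theta^*c$ is obtained from $(C_0,\dots,C_{\theta(m)})$ by deleting and repeating entries, so
\[
n_\alpha(\theta^*c)\le n_\alpha(C_0,\dots,C_{\theta(m)})\le n_\alpha(C_0,\dots,C_{\theta(m)})+n_\alpha(C_{\theta(m)},\dots,C_d)=n_\alpha(c).
\]
If $n_\alpha(\theta^*c)=n_\alpha(c)$, then $n_\alpha(C_{\theta(m)},\dots,C_d)=0$, so the last chamber $C_{\theta(m)}$ of $\theta^*c$ has the same sign at $\alpha$ as $C_d$. This is \eqref{eq:order} at $\alpha$.
\end{proof}

For $p\in P$ let $E_p$ be the set of simplices $c$ of $E^{(k)}$ with $\Phi(c)\le p$. By Lemma~\ref{lem:monotone} it is a simplicial subset, and the full subcategory of $\Delta/E^{(k)}$ on the objects with $\Phi(c)\le p$ is $\Delta/E_p$. The order on $P$ is designed so that a walk in $E_p$ can always take one more step, to the chamber of $p$: at a hyperplane where the walk has used up its allowance of crossings, it is already on the correct side.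

\begin{lemma}\label{lem:cone}
For every $p=(\nu,D)\in P$ the space $|E_p|$ is contractible.
\end{lemma}

\begin{proof}
The vertex $(D)$ lies in $E_p$, since $\Phi((D))=(0,D)\le(\nu,D)$. Let $c=(C_0,\dots,C_d)\in E_p$ and put $c^+=(C_0,\dots,C_d,D)$. We claim that $c^+\in E_p$. Fix $\alpha$. If $n_\alpha(c)<\nu_\alpha$, then $n_\alpha(c^+)\le n_\alpha(c)+1\le\nu_\alpha$. Otherwise $n_\alpha(c)=\nu_\alpha$ and $\sigma_\alpha(C_d)=\sigma_\alpha(D)$, so the last step does not cross $H_\alpha$ and $n_\alpha(c^+)=\nu_\alpha$. In both cases $n_\alpha(c^+)\le\nu_\alpha\le k-1$. Thus $c^+\in E^{(k)}$, and since $c^+$ ends at $D$, condition \eqref{eq:order} holds for $\Phi(c^+)$ and $p$ at every $\alpha$.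

The $d$-simplices of $\Delta^1$ are the monotone maps $\varphi:[d]\to[1]$. Let $h(\varphi,c)$ be the tuple obtained from $c$ by replacing $C_i$ with $D$ whenever $\varphi(i)=1$. Then $h(\varphi,c)=\theta^*(c^+)$, where $\theta:[d]\to[d+1]$ is given by $\theta(i)=i$ if $\varphi(i)=0$ and $\theta(i)=d+1$ if $\varphi(i)=1$; this $\theta$ is monotone because $\varphi$ is. Hence $h(\varphi,c)\in E_p$. For monotone $\psi:[m]\to[d]$, the $i$-th entries of $\psi^*h(\varphi,c)$ and of $h(\varphi\psi,\psi^*c)$ are both equal to $C_{\psi(i)}$ if $\varphi\psi(i)=0$ and to $D$ if $\varphi\psi(i)=1$. So $h:\Delta^1\times E_p\to E_p$ is a simplicial map. It is the identity for $\varphi\equiv0$ and the constant map at the vertex $(D)$ for $\varphi\equiv1$. As $|\Delta^1\times E_p|=[0,1]\times|E_p|$, the realization of $h$ is a contraction.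
\end{proof}

\begin{remark}\label{rem:cone}
In $E_{\mathcal A}$ there is no condition to check, so the same $h$, for any chamber $D$, contracts $|E_{\mathcal A}|$.
\end{remark}

\begin{proposition}\label{prop:simplicial}
Both maps in
\begin{equation}\label{eq:zigzag1}
|E^{(k)}|\xleftarrow{\ |\lambda|\ }|N(\Delta/E^{(k)})|\xrightarrow{\ |N\Phi|\ }|NP|
\end{equation}
are weak equivalences.
\end{proposition}

\begin{proof}
The left map is a weak equivalence by (S). For $p\in P$, (S) and Lemma~\ref{lem:cone} show that the CW complex $|N(\Delta/E_p)|$ is weakly equivalent to a point, hence contractible. By (Q), $N\Phi$ is a weak equivalence.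
\end{proof}

No geometry entered this section: the chambers were used only through their sign vectors.

\section{The geometric side}\label{sec:geometric}

For $x=(x_0,\dots,x_{k-1})\in\mathcal M_k$ and $\alpha\in\mathcal A$ define the level
\[
\ell_\alpha(x)=\min\{\,j:a_\alpha(x_j)\ne0\,\}\in\{0,\dots,k-1\}.
\]
To obtain an element of $P$ we must know that the signs of the numbers $a_\alpha(x_{\ell_\alpha(x)})$ are the signs of a chamber. Consider the curve $x(\epsilon)=x_0+\epsilon x_1+\dots+\epsilon^{k-1}x_{k-1}$ in $V$. The polynomial $a_\alpha(x(\epsilon))=\sum_j\epsilon^ja_\alpha(x_j)$ has lowest term $\epsilon^{\ell_\alpha(x)}a_\alpha(x_{\ell_\alpha(x)})$, so for small $\epsilon>0$ it has the sign of $a_\alpha(x_{\ell_\alpha(x)})$. Since $\mathcal A$ is finite, one bound on $\epsilon$ serves for all $\alpha$. So $x(\epsilon)$ lies in a single chamber $C_x$ for all small $\epsilon>0$, and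
\begin{equation}\label{eq:sign}
\sigma_\alpha(C_x)=\operatorname{sign}a_\alpha(x_{\ell_\alpha(x)}).
\end{equation}
Define $f:\mathcal M_k\to P$ by $f(x)=(\ell(x),C_x)$.

\begin{lemma}\label{lem:continuous}
The map $f$ is continuous.
\end{lemma}

\begin{proof}
Let $x\in\mathcal M_k$. As $\mathcal A$ is finite, there is a neighborhood of $x$ on which $a_\alpha(x'_{\ell_\alpha(x)})$ is nonzero and has the sign of $a_\alpha(x_{\ell_\alpha(x)})$, for all $\alpha$. For such $x'$ we have $\ell_\alpha(x')\le\ell_\alpha(x)$, and in case of equality $\sigma_\alpha(C_{x'})=\sigma_\alpha(C_x)$ by \eqref{eq:sign}. Thus $f(x')\le f(x)$, and Lemma~\ref{lem:mccord}(a) applies.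
\end{proof}

For $p=(\nu,D)\in P$ let $U_p=f^{-1}(P_{\le p})$ and write $\sigma_\alpha=\sigma_\alpha(D)$. A point $x\in V^k$ lies in $U_p$ if and only if for every $\alpha$
\begin{equation}\label{eq:star}
a_\alpha(x_i)\ne0\ \text{ for some }i<\nu_\alpha,\qquad\text{or}\qquad\sigma_\alpha\,a_\alpha(x_{\nu_\alpha})>0 .
\end{equation}
Indeed, these conditions imply $x\in\mathcal M_k$. For $x\in\mathcal M_k$ the first alternative says $\ell_\alpha(x)<\nu_\alpha$; when it fails, the second says $\ell_\alpha(x)=\nu_\alpha$ and $\sigma_\alpha(C_x)=\sigma_\alpha$, by \eqref{eq:sign}.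

The set $U_p$ is an intersection of generalized slit planes, one for each hyperplane and with slits at different levels. An intersection of contractible sets need not be contractible. What saves the situation is that one contraction works for all $\alpha$ at once, because a point $z$ of the chamber $D$ is on the prescribed side of every hyperplane.

\begin{lemma}\label{lem:contract}
For every $p=(\nu,D)\in P$ the space $U_p$ is contractible.
\end{lemma}

\begin{proof}
Fix $z\in D$, so that $\sigma_\alpha a_\alpha(z)>0$ for all $\alpha$. We deform $x\in U_p$ in stages $j=k-1,k-2,\dots,0$. At the beginning of stage $j$ we have $x_i=z$ for all $i>j$, and during the stage we replace $x_j$ with $(1-t)x_j+tz$, $t\in[0,1]$, keeping the other coordinates. Assume that \eqref{eq:star} holds at the beginning of stage $j$, and fix $\alpha$.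
\begin{itemize}
\item If $\nu_\alpha<j$, then \eqref{eq:star} involves only $x_0,\dots,x_{\nu_\alpha}$, which do not move.
\item If $\nu_\alpha>j$, then $x_{\nu_\alpha}=z$ throughout the stage, and the second alternative holds. This is where the order of the stages is used.
\item If $\nu_\alpha=j$ and $a_\alpha(x_i)\ne0$ for some $i<j$, this persists. Otherwise $\sigma_\alpha a_\alpha(x_j)>0$, and $\sigma_\alpha a_\alpha((1-t)x_j+tz)$ is a convex combination of two positive numbers.
\end{itemize}
So the deformation stays in $U_p$. The concatenation of the $k$ stages is continuous in $(x,t)$, and it is a homotopy from the identity of $U_p$ to the constant map at $(z,\dots,z)$. This point satisfies the second alternative in \eqref{eq:star} for all $\alpha$, so $U_p$ is nonempty.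
\end{proof}

By Lemmas~\ref{lem:continuous}, \ref{lem:contract} and \ref{lem:mccord}(b), and by (M1), both maps in
\begin{equation}\label{eq:zigzag2}
\mathcal M_k\xrightarrow{\ f\ }P\xleftarrow{\ \tau\ }|NP|
\end{equation}
are weak equivalences, where $\tau=\tau_P$. The map $f$ need not be surjective, as the three lines of Section~\ref{sec:one} show; Lemma~\ref{lem:mccord} does not require it.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The maps in \eqref{eq:zigzag1} are weak equivalences between CW complexes, hence homotopy equivalences. In \eqref{eq:zigzag2} the middle space $P$ is not a CW complex, so we bypass it. The space $\mathcal M_k$ is an open subset of a euclidean space and therefore has the homotopy type of a CW complex (Milnor). By (W) there is a map $g:\mathcal M_k\to|NP|$ with $\tau g\simeq f$. Since $\tau$ and $f$ are weak equivalences, so is $g$, and by Whitehead's theorem $g$ is a homotopy equivalence. Hence $\mathcal M_k\simeq|NP|\simeq|E^{(k)}|$.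
\end{proof}

\section{Locally finite affine arrangements}\label{sec:affine}

The proof used little about the arrangement: convexity of the chambers, and finiteness in the construction of $f$, where finiteness near each point is enough. We now work in the corresponding generality.

Let $\Omega$ be a nonempty open convex subset of a finite-dimensional real vector space $V$. Let $\mathcal A$ be a set of distinct affine hyperplanes $H_\alpha$ meeting $\Omega$, possibly infinite but \emph{locally finite in $\Omega$}: every point of $\Omega$ has a neighborhood that meets only finitely many $H_\alpha$. Write $H_\alpha=\{a_\alpha=0\}$ with $a_\alpha$ an affine function, and let $\vec a_\alpha$ be its linear part, so that $a_\alpha(y+v)=a_\alpha(y)+\vec a_\alpha(v)$. The chambers are the components of $\Omega\setminus\bigcup_\alpha H_\alpha$. The points of $\Omega$ with a prescribed nowhere-zero sign vector form an intersection of $\Omega$ with open half-spaces, which is convex; so, as before, chambers are convex and determined by their signs $\sigma_\alpha(C)$. The set $S(C,C')$ is finite: every $H_\alpha$ with $\alpha\in S(C,C')$ meets the segment between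 a point of $C$ and a point of $C'$, and this segment is a compact subset of $\Omega$. The simplicial sets $E^{(k)}_{\mathcal A}$ are defined as in Section~\ref{sec:intro}.

In the higher complement, the first coordinate is now a point of $\Omega$ and the others are vectors, as the curve $x(\epsilon)$ suggests. For $x=(x_0,\dots,x_{k-1})\in\Omega\times V^{k-1}$ put $a^0_\alpha(x)=a_\alpha(x_0)$ and $a^j_\alpha(x)=\vec a_\alpha(x_j)$ for $j\ge1$, and define
\[
\mathcal M_k(\mathcal A,\Omega)=\{\,x\in\Omega\times V^{k-1}:\text{ for each }\alpha\text{ there is }j\text{ with }a^j_\alpha(x)\ne0\,\}.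
\]
For $\mathcal A$ finite and central and $\Omega=V$ this is $\mathcal M_k(\mathcal A)$. Let $P^{(k)}$ be the set of pairs $(\mu,C)$ with $\mu:\mathcal A\to\{0,\dots,k-1\}$ finitely supported and $C$ a chamber, ordered by \eqref{eq:order}. An affine automorphism $g$ of $V$ with linear part $\vec g$ acts on $V^k$ by $g(x_0,x_1,\dots,x_{k-1})=(gx_0,\vec gx_1,\dots,\vec gx_{k-1})$. A group $G$ acts \emph{properly discontinuously} on a space if for every compact subset $L$ there are only finitely many $g\in G$ with $gL\cap L\ne\emptyset$.

\begin{theorem}\label{thm:general}
Let $\Omega$ and $\mathcal A$ be as above.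
\begin{enumerate}
\item[(1)] $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A,\Omega)$ for all $k\ge1$. The zigzags \eqref{eq:zigzag1} and \eqref{eq:zigzag2} realizing this commute strictly with the inclusions $E^{(k)}_{\mathcal A}\subset E^{(k+1)}_{\mathcal A}$ and $\mathcal M_k(\mathcal A,\Omega)\to\mathcal M_{k+1}(\mathcal A,\Omega)$, $x\mapsto(x,0)$.
\item[(2)] Let $G$ be a finite group of affine automorphisms of $V$ preserving $\Omega$ and $\mathcal A$. Then $|E^{(k)}_{\mathcal A}|$ and $\mathcal M_k(\mathcal A,\Omega)$ are $G$-homotopy equivalent. In particular the fixed-point spaces of every subgroup are homotopy equivalent.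
\item[(3)] Let $G$ be a discrete group of affine automorphisms of $V$ preserving $\Omega$ and $\mathcal A$, acting properly discontinuously on $\Omega$ and freely on the set of chambers. Then the two spaces are $G$-homotopy equivalent, and $|E^{(k)}_{\mathcal A}|/G\simeq\mathcal M_k(\mathcal A,\Omega)/G$.
\item[(4)] If $\mathcal A\ne\emptyset$ is finite and central, then $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_l(\mathcal A)$ if and only if $k=l$.
\end{enumerate}
\end{theorem}

We prove part (1) here, parts (2) and (3) in Section~\ref{sec:groups}, and part (4) in Section~\ref{sec:sharp}. From now on $\mathcal M_k=\mathcal M_k(\mathcal A,\Omega)$ and $P=P^{(k)}$.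

\begin{proof}[Proof of Theorem~\ref{thm:general}(1)]
\emph{The simplicial side.} For a simplex $c=(C_0,\dots,C_d)$ the function $\alpha\mapsto n_\alpha(c)$ is supported on the finite set $\bigcup_iS(C_{i-1},C_i)$, so $\Phi(c)\in P$. The proofs in Section~\ref{sec:simplicial} treat one $\alpha$ at a time and apply without change. So \eqref{eq:zigzag1} consists of weak equivalences.

\emph{The map $f$.} Let $x\in\mathcal M_k$ and put $\ell_\alpha(x)=\min\{j:a^j_\alpha(x)\ne0\}$. Choose an open convex neighborhood $B\subseteq\Omega$ of $x_0$ such that the set $\mathcal A_B$ of $\alpha$ with $H_\alpha\cap B\neq\emptyset$ is finite. For $\alpha\notin\mathcal A_B$ the function $a_\alpha$ is nonzero and of constant sign on $B$. In particular $\ell_\alpha(x)=0$ for such $\alpha$, so $\ell(x)$ is finitely supported. For small $\epsilon>0$ the point $x(\epsilon)=x_0+\epsilon x_1+\dots+\epsilon^{k-1}x_{k-1}$ lies in $B$, so its sign at $\alpha\notin\mathcal A_B$ is that of $a^0_\alpha(x)$. For the finitely many $\alpha\in\mathcal A_B$, the identity $a_\alpha(x(\epsilon))=\sum_j\epsilon^ja^j_\alpha(x)$ shows that the sign is that of $a^{\ell_\alpha(x)}_\alpha(x)$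 for small $\epsilon$. So $x(\epsilon)$ lies in one chamber $C_x$ for all small $\epsilon>0$, with $\sigma_\alpha(C_x)=\operatorname{sign}a_\alpha^{\ell_\alpha(x)}(x)$ for all $\alpha$. Put $f(x)=(\ell(x),C_x)\in P$.

Consider the open set of those $x'\in B\times V^{k-1}$ for which $a_\alpha^{\ell_\alpha(x)}(x')$ is nonzero and has the sign of $a_\alpha^{\ell_\alpha(x)}(x)$ for all $\alpha\in\mathcal A_B$. The same property holds automatically for $\alpha\notin\mathcal A_B$, since $x_0'\in B$. So this open set is contained in $\mathcal M_k$, and $f(x')\le f(x)$ on it, as in the proof of Lemma~\ref{lem:continuous}. Hence $\mathcal M_k$ is open in $V^k$ and $f$ is continuous.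

\emph{The contraction.} Let $p=(\nu,D)$ and $\sigma_\alpha=\sigma_\alpha(D)$. As for \eqref{eq:star}, the set $U_p=f^{-1}(P_{\le p})$ consists of the $x\in\Omega\times V^{k-1}$ such that for every $\alpha$
\begin{equation}\label{eq:star2}
a^i_\alpha(x)\ne0\ \text{ for some }i<\nu_\alpha,\qquad\text{or}\qquad\sigma_\alpha\,a^{\nu_\alpha}_\alpha(x)>0 .
\end{equation}
Fix $z\in D$. The coordinates $x_1,\dots,x_{k-1}$ are vectors, and $\vec a_\alpha(z)$ has no prescribed sign, so they cannot be moved to $z$. We move them to the vector $z-x_0$, which satisfies $\vec a_\alpha(z-x_0)=a_\alpha(z)-a_\alpha(x_0)$. This gives the implication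
\begin{equation}\label{eq:key}
a_\alpha(x_0)=0\quad\Longrightarrow\quad\sigma_\alpha\vec a_\alpha(z-x_0)=\sigma_\alpha a_\alpha(z)>0,
\end{equation}
and when $a_\alpha(x_0)\ne0$ and $\nu_\alpha\geq1$ the first alternative in \eqref{eq:star2} holds with $i=0$.

In stage $j=k-1,\dots,1$ we have $x_i=z-x_0$ for $i>j$, and we replace $x_j$ with $(1-t)x_j+t(z-x_0)$. Fix $\alpha$.
\begin{itemize}
\item If $\nu_\alpha<j$, the coordinates $x_0,\dots,x_{\nu_\alpha}$ that occur in \eqref{eq:star2} do not move.
\item If $\nu_\alpha\ge j$ and $a_\alpha(x_0)\ne0$, then $\nu_\alpha\ge1$ and the first alternative holds.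
\item If $\nu_\alpha>j$ and $a_\alpha(x_0)=0$, then $x_{\nu_\alpha}=z-x_0$, and the second alternative holds by \eqref{eq:key}.
\item If $\nu_\alpha=j$ and $a_\alpha(x_0)=0$, then either $a^i_\alpha(x)\ne0$ for some $1\le i<j$, which persists, or $\sigma_\alpha\vec a_\alpha(x_j)>0$. In the latter case $\sigma_\alpha\vec a_\alpha((1-t)x_j+t(z-x_0))>0$ by \eqref{eq:key}.
\end{itemize}
In the last stage we put $x_0(t)=(1-t)x_0+tz$, which lies in $\Omega$ by convexity, and $x_j(t)=z-x_0(t)$ for $j\ge1$.
\begin{itemize}
\item If $\nu_\alpha=0$, then \eqref{eq:star2} says $\sigma_\alpha a_\alpha(x_0)>0$, and $\sigma_\alpha a_\alpha(x_0(t))=(1-t)\sigma_\alpha a_\alpha(x_0)+t\sigma_\alpha a_\alpha(z)>0$.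
\item If $\nu_\alpha\ge1$, then for each $t$ either $a_\alpha(x_0(t))\ne0$, or the second alternative holds by \eqref{eq:key} applied to $x_0(t)$.
\end{itemize}
So $U_p$ contracts within itself to $(z,0,\dots,0)$. This point lies in $U_p$, because $a_\alpha(z)\ne0$ settles the case $\nu_\alpha\ge1$ and $\sigma_\alpha a_\alpha(z)>0$ the case $\nu_\alpha=0$. By Lemma~\ref{lem:mccord}(b) and (M1), which hold for infinite posets, \eqref{eq:zigzag2} consists of weak equivalences. As $\mathcal M_k$ is open in $V^k$, the proof of Theorem~\ref{thm:main} gives $\mathcal M_k\simeq|E^{(k)}|$.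

\emph{Naturality in $k$.} Let $i:E^{(k)}\to E^{(k+1)}$, $\iota:\mathcal M_k\to\mathcal M_{k+1}$ and $j:P^{(k)}\to P^{(k+1)}$ be the inclusions. The order \eqref{eq:order} does not mention $k$, so $P^{(k)}$ is a full subposet of $P^{(k+1)}$, and $j$ is continuous. There are four squares. The square for $\lambda$ commutes by naturality in (S). The square for $N\Phi$ commutes because the formula for $\Phi$ does not depend on $k$. The square for $\tau$ commutes because both composites send the interior of a chain to its least element. Finally $f\iota=jf$, because $x$ and $(x,0)$ have the same levels and the same curve $x(\epsilon)$.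
\end{proof}

\begin{remark}\label{rem:hyp}
Convexity of $\Omega$ cannot be dropped: if $\Omega$ is an open annulus in $\mathbb R^2$ and $\mathcal A=\emptyset$, then there is one chamber and $|E^{(k)}|$ is a point, whereas $\mathcal M_k=\Omega\times V^{k-1}$ is not contractible. Local finiteness is needed for the definition of $f$: if $\Omega=V=\mathbb R$ and $\mathcal A$ consists of the points $1/n$, $n\ge1$, then $x=(0,1)$ lies in $\mathcal M_2$, but $x(\epsilon)=\epsilon$ does not stay in one chamber for small $\epsilon>0$.
\end{remark}

\section{Group actions}\label{sec:groups}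

\subsection*{Equivariance of the zigzags}
Let $G$ be a group of affine automorphisms of $V$ preserving $\Omega$ and $\mathcal A$, with the discrete topology. Since the hyperplanes are distinct, $G$ acts on the index set by $gH_\alpha=H_{g\alpha}$. It permutes the chambers, and $S(gC,gC')=gS(C,C')$. Hence $G$ acts on $E^{(k)}$ entrywise, with $n_{g\alpha}(gc)=n_\alpha(c)$, and on $P$ by order automorphisms $g(\mu,C)=(\mu\circ g^{-1},gC)$. The functor $\Phi$ is equivariant. The maps $\lambda$ and $\tau$ are equivariant by naturality. The affine functions $a_{g\alpha}\circ g$ and $a_\alpha$ have the same zero set, so $a_{g\alpha}\circ g=\kappa\,a_\alpha$ for a scalar $\kappa\ne0$; taking linear parts gives $a^j_{g\alpha}(gx)=\kappa\,a^j_\alpha(x)$ for all $j$. So $G$ preserves $\mathcal M_k$ and $\ell_{g\alpha}(gx)=\ell_\alpha(x)$. Moreover $g(x(\epsilon))=(gx)(\epsilon)$, so $C_{gx}=gC_x$. Thus $f$ is equivariant, and \eqref{eq:zigzag1} and \eqref{eq:zigzag2} are diagrams of $G$-spaces.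

\subsection*{Equivariant homotopy theory}
An equivariant weak equivalence need not be invertible up to $G$-homotopy; one has to control the fixed-point spaces $Y^\Gamma=\{y:\gamma y=y\text{ for all }\gamma\in\Gamma\}$ of all subgroups $\Gamma\le G$. A \emph{$G$-CW complex} is a $G$-space built by attaching cells $G/\Gamma\times D^n$ along $G$-maps. Since a $G$-map $G/\Gamma\times D^n\to Y$ is the same as a map $D^n\to Y^\Gamma$, the fact (W) has the following analog.

\begin{description}
\item[(GW)] (\cite[II.2.6]{tomDieck}.) Let $X$ be a $G$-CW complex and let $u:Y\to Z$ be a $G$-map such that $u^\Gamma:Y^\Gamma\to Z^\Gamma$ is a weak equivalence for every subgroup $\Gamma\le G$. Then $u$ induces a bijection $[X,Y]_G\to[X,Z]_G$ of sets of $G$-homotopy classes of $G$-maps.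
\end{description}

If $Y$ and $Z$ are themselves $G$-CW complexes, such a $u$ is a $G$-homotopy equivalence: surjectivity for $X=Z$ gives $v$ with $uv\simeq_G\mathrm{id}$, and then $uvu\simeq_Gu$ and injectivity for $X=Y$ give $vu\simeq_G\mathrm{id}$. If $G$ acts on a simplicial set $T$, every point of $|T|$ is given by a unique pair of a nondegenerate simplex $c$ and an interior point $s$ of a standard simplex, and $g(c,s)=(gc,s)$. Therefore $|T|$ is a $G$-CW complex and $|T|^\Gamma=|T^\Gamma|$.

\begin{lemma}\label{lem:rectify}
Suppose that $\mathcal M_k$ admits the structure of a $G$-CW complex and that the four maps in \eqref{eq:zigzag1} and \eqref{eq:zigzag2} are weak equivalences on $\Gamma$-fixed points for every $\Gamma\le G$. For a $G$-CW complex $X$ let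
\[
\beta_k:[X,|E^{(k)}|]_G\to[X,P^{(k)}]_G
\]
be the bijection $\tau_*\circ|N\Phi|_*\circ(|\lambda|_*)^{-1}$ given by \emph{(GW)}. Then any $G$-map $g_k:\mathcal M_k\to|E^{(k)}|$ with $\beta_k[g_k]=[f]$ is a $G$-homotopy equivalence. If the hypotheses hold for $k$ and for $k+1$, then $|i|\,g_k\simeq_Gg_{k+1}\,\iota$, where $i$ and $\iota$ are the inclusions of Theorem~\ref{thm:general}(1).
\end{lemma}

\begin{proof}
By (GW) there is a $G$-map $g:\mathcal M_k\to|NP|$ with $\tau g\simeq_Gf$. Then $\tau^\Gamma g^\Gamma\simeq f^\Gamma$, so $g^\Gamma$ is a weak equivalence for every $\Gamma$. Thus $g$, $|N\Phi|$ and $|\lambda|$ are $G$-homotopy equivalences, and $g_k$ is $G$-homotopic to the composite of $g$, a $G$-homotopy inverse of $|N\Phi|$, and $|\lambda|$. For the last statement take $X=\mathcal M_k$. The strict commutativity in Theorem~\ref{thm:general}(1) gives $\beta_{k+1}\circ|i|_*=j_*\circ\beta_k$, so $\beta_{k+1}[|i|\,g_k]=[jf]$. Also $\beta_{k+1}$ is natural in $X$, so $\beta_{k+1}[g_{k+1}\iota]=[f\iota]=[jf]$. Since $\beta_{k+1}$ is injective, the two maps are $G$-homotopic.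
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(2)]
The space $\mathcal M_k$ is a smooth manifold with a smooth action of the finite group $G$, so it admits a $G$-CW structure \cite{Illman}. By Lemma~\ref{lem:rectify} it remains to treat the fixed points of a subgroup $\Gamma\le G$.

We first identify the fixed-point diagrams. The simplicial set $(E^{(k)})^\Gamma$ consists of the tuples in $E^{(k)}$ all of whose chambers are $\Gamma$-stable. The group acts on an object $([d],c)$ of $\Delta/E^{(k)}$ through $c$ and leaves the maps $\theta$ unchanged, so $N(\Delta/E^{(k)})^\Gamma=N(\Delta/(E^{(k)})^\Gamma)$; likewise $(NP)^\Gamma=N(P^\Gamma)$. The subspace topology on $P^\Gamma$ is its own down-set topology: the trace of a down-set of $P$ is a down-set of $P^\Gamma$, and a down-set of $P^\Gamma$ is the trace of the down-set of $P$ that it generates. So $|\lambda|^\Gamma$ is the last-vertex map of $(E^{(k)})^\Gamma$ and $\tau^\Gamma=\tau_{P^\Gamma}$, and these are weak equivalences by (S) and (M1). For $\Phi^\Gamma:\Delta/(E^{(k)})^\Gamma\to P^\Gamma$ and $f^\Gamma:\mathcal M_k^\Gamma\to P^\Gamma$, the parts below $p\in P^\Gamma$ are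 $\Delta/(E_p)^\Gamma$ and $U_p^\Gamma$. By (Q), (S) and Lemma~\ref{lem:mccord}(b) it suffices to show that $|(E_p)^\Gamma|$ and $U_p^\Gamma$ are contractible for each $p=(\nu,D)\in P^\Gamma$. (If $P^\Gamma$ is empty, there is nothing to check, and all fixed-point spaces are empty.)

The chamber $D$ is $\Gamma$-stable. So the vertex $(D)$ lies in $(E_p)^\Gamma$, and the homotopy $h$ of Lemma~\ref{lem:cone}, which replaces entries with $D$, restricts to a contraction of $(E_p)^\Gamma$.

For $U_p^\Gamma$ we need a $\Gamma$-fixed point in $D$. Take $z'\in D$ and let $z=|\Gamma|^{-1}\sum_{\gamma\in\Gamma}\gamma z'$. This point lies in $D$ by convexity, and it is fixed by $\Gamma$, because affine maps preserve barycenters. Build the contraction of $U_p$ from the proof of part (1) with this $z$. A point $x$ is $\Gamma$-fixed if and only if $\gamma x_0=x_0$ and $\vec\gamma x_j=x_j$ for all $j\ge1$ and $\gamma\in\Gamma$. In that case $\vec\gamma(z-x_0)=\gamma z-\gamma x_0=z-x_0$, so the vectors $(1-t)x_j+t(z-x_0)$ are fixed; the points $x_0(t)=(1-t)x_0+tz$ and the vectors $z-x_0(t)$ are fixed as well. Hence the contraction preserves $U_p^\Gamma$, and its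 endpoint $(z,0,\dots,0)$ lies in $U_p^\Gamma$.

A $G$-homotopy equivalence restricts to a homotopy equivalence of $\Gamma$-fixed points, which gives the last assertion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(3)]
The group $G$ acts freely on each of the five spaces in \eqref{eq:zigzag1} and \eqref{eq:zigzag2}, because an element that fixes a point also fixes a chamber. If $g$ fixes $(\mu,C)\in P$, it fixes $C$. If it fixes $x\in\mathcal M_k$, it fixes $C_x$. If it fixes a point of one of the three realizations, it fixes the simplex that carries the point: a chain in $P$, with the chamber of its first vertex; a tuple $(C_0,\dots,C_d)$, with $C_0$; or a string in $\Delta/E^{(k)}$, with the first chamber of its first object. So for $\Gamma\ne1$ all fixed-point spaces are empty, and for $\Gamma=1$ the four maps are weak equivalences by part (1).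

The projection $\mathcal M_k\to\Omega$, $x\mapsto x_0$, is equivariant. If $L\subseteq\mathcal M_k$ is compact with image $L_0$, then $gL\cap L\ne\emptyset$ implies $gL_0\cap L_0\ne\emptyset$, so $G$ acts properly discontinuously on $\mathcal M_k$. The action is also free and smooth, so $\mathcal M_k/G$ is a smooth manifold and $\mathcal M_k\to\mathcal M_k/G$ is a covering. A smooth manifold can be triangulated. Each simplex of a triangulation of $\mathcal M_k/G$ is simply connected, so its preimage is a disjoint union of copies of it, permuted simply transitively by $G$. These copies make $\mathcal M_k$ a free $G$-CW complex. Lemma~\ref{lem:rectify} gives a $G$-homotopy equivalence. Equivariant maps and homotopies pass to orbit spaces, since $(Y\times[0,1])/G=(Y/G)\times[0,1]$, so the quotients are homotopy equivalent.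
\end{proof}

\begin{remark}\label{rem:translation}
For an infinite group, proper discontinuity alone is not enough. Let $\Omega=V=\mathbb R^2$, let $\mathcal A$ consist of the horizontal axis, and let $G=\mathbb Z$ act by horizontal translations. Both chambers are $G$-stable, so $|E^{(k)}|^G=|E^{(k)}|\ne\emptyset$, whereas $\mathcal M_k^G=\emptyset$ because no point of $\Omega$ is fixed. A stable chamber has no fixed point here; this is excluded by averaging in part (2) and by freeness on chambers in part (3).
\end{remark}

\subsection*{Coxeter groups}
A finite Coxeter group $W$ satisfies the hypotheses of Theorem~\ref{thm:general}(3) with $\mathcal A=\mathcal A_W$ and $\Omega=V$: a finite group acts properly discontinuously, and $W$ acts simply transitively on the chambers. Together with Lemma~\ref{lem:rectify}, whose hypotheses were verified for all $k$ in the proof of part (3), this gives the following statement on the filtration of $BW=E_{\mathcal A_W}/W$ by the quotients $E^{(k)}_{\mathcal A_W}/W$.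

\begin{corollary}\label{cor:coxeter}
Let $W$ be a finite Coxeter group. There are homotopy equivalences $\mathcal M_k(\mathcal A_W)/W\to|E^{(k)}_{\mathcal A_W}|/W$, $k\ge1$, that commute up to homotopy with the maps induced by $x\mapsto(x,0)$ and by the inclusions $E^{(k)}_{\mathcal A_W}\subset E^{(k+1)}_{\mathcal A_W}$.
\end{corollary}

Part (3) also applies to every infinite finitely generated Coxeter group $W$. Let $S$ be the finite set of Coxeter generators, and let $m_{st}$ be the order of $st$. The group $W$ acts on the vector space with basis $(e_s)_{s\in S}$ by $s(v)=v-2b(e_s,v)e_s$, where $b$ is the symmetric bilinear form with $b(e_s,e_t)=-\cos(\pi/m_{st})$, read as $-1$ when $m_{st}=\infty$. Let $V$ be the dual space with the dual action, and let $D_0\subset V$ be the set of linear forms that are positive on every $e_s$. The \emph{Tits cone} is the convex cone $\bigcup_{w\in W}w\overline{D_0}$. Let $\Omega$ be its interior, and let $\mathcal A$ be the set of hyperplanes fixed by the conjugates of the elements of $S$. Then $\mathcal A$ is locally finite in $\Omega$, and $W$ acts properly discontinuously on $\Omega$ and simply transitively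 on the chambers \cite{Bourbaki,Vinberg}.

\section{Sharpness in $k$}\label{sec:sharp}

Let $\mathcal A$ be finite and central. The integer $k$ is detected by the lowest nonvanishing reduced homology group of $\mathcal M_k(\mathcal A)$. The vanishing below degree $k-1$ is a general position argument.

\begin{lemma}\label{lem:connected}
Let $L_1,\dots,L_r$ be linear subspaces of codimension $l$ in a finite-dimensional real vector space $Z$. Then $Z\setminus\bigcup_sL_s$ is $(l-2)$-connected. In particular $\mathcal M_l(\mathcal A)$ is $(l-2)$-connected.
\end{lemma}

\begin{proof}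
Fix a norm on $Z$ and let $U=Z\setminus\bigcup_sL_s$. It is open, and it is nonempty for $l\ge1$, since $Z$ is not a finite union of proper subspaces. Let $u:S^i\to U$ be a map with $0\le i\le l-2$; we show that it is null-homotopic. By compactness there is $\delta>0$ such that the ball of radius $\delta$ about each point of $u(S^i)$ lies in $U$. Triangulate $S^i$ so finely that the image of each simplex has diameter less than $\delta$, and let $u'$ be the map that agrees with $u$ on vertices and is affine on simplices. For $y\in S^i$ the point $u'(y)$ is a convex combination of points in the ball about $u(y)$, so the straight-line homotopy from $u$ to $u'$ stays in $U$.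

For a simplex $T$, the image $u'(T)$ lies in the linear span $Z_T$ of at most $i+1\le l-1$ vectors, so $L_s+Z_T$ is a proper subspace of $Z$. Choose $w\in Z$ outside the finitely many subspaces $L_s+Z_T$. If $(1-t)u'(y)+tw\in L_s$ for some $y\in T$ and $t\in(0,1]$, then $w\in L_s+Z_T$, a contradiction. So the straight-line homotopy from $u'$ to the constant map at $w$ stays in $U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(4)]
By Theorem~\ref{thm:main} it suffices to show that $\mathcal M_k\not\simeq\mathcal M_l$ for $k<l$. Choose $\alpha\in\mathcal A$, which is possible since $\mathcal A\ne\emptyset$, and a point $e$ in a chamber. For $y=(y_0,\dots,y_{k-1})\in\mathbb R^k\setminus\{0\}$ the point $e\otimes y=(y_0e,\dots,y_{k-1}e)$ lies in $\mathcal M_k$, because $a_\beta(y_je)=y_ja_\beta(e)$ is nonzero for all $\beta$ whenever $y_j\ne0$. The composite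
\[
\mathbb R^k\setminus\{0\}\xrightarrow{\ y\,\mapsto\,e\otimes y\ }\mathcal M_k\xrightarrow{\ x\,\mapsto\,(a_\alpha(x_0),\dots,a_\alpha(x_{k-1}))\ }\mathbb R^k\setminus\{0\}
\]
is multiplication by $a_\alpha(e)\ne0$, a homeomorphism. So $\tilde H_{k-1}(S^{k-1})\cong\mathbb Z$ injects into $\tilde H_{k-1}(\mathcal M_k)$, which is therefore nonzero. On the other hand $\mathcal M_l$ is $(l-2)$-connected by Lemma~\ref{lem:connected}, and $k-1\le l-2$, so $\tilde H_{k-1}(\mathcal M_l)=0$ by the Hurewicz theorem.
\end{proof}

For the empty arrangement all the spaces $\mathcal M_l=V^l$ and $|E^{(k)}|$ are contractible, so the hypothesis $\mathcal A\ne\emptyset$ in part (4) is necessary.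

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Lie} V, \S4.

\bibitem{HC}
\emph{Higher Complements Of Combinatorial Sphere Arrangements},
\texttt{https://math.univ-cotedazur.fr/\textasciitilde cberger/HigherCompl.pdf}.

\bibitem{Hirschhorn}
Hirschhorn, \emph{Model Categories and their Localizations}.

\bibitem{Illman}
Illman, 1978.

\bibitem{McCord}
McCord, \emph{Singular homology groups and homotopy groups of finite topological spaces}, Duke, 1966.

\bibitem{Quillen}
Quillen, \emph{Higher algebraic K-theory I}.

\bibitem{tomDieck}
tom Dieck, \emph{Transformation Groups}.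

\bibitem{Vinberg}
Vinberg, 1971.

\end{thebibliography}
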